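# Retracting $G^\#$ onto a subgroup, and the obstruction $(H\cap nG)/nH$

## The guess that every countable subgroup is a retract

Take an Abelian group $G$, give it the weakest topology that makes all its characters continuous, and take a countable subgroup $H$. Can the whole space be pulled back continuously onto $H$ without moving the points of $H$? This is a question of van Douwen. The map is not required to be a homomorphism, only to be continuous.

The guess one would first make is **yes**. There is a warning: Givens proved that for every infinite $G$ the space just described contains a closed countable subset that is not a retract, and Gladdines had found such a subset for a direct sum of countably many copies of $\mathbb Z/2\mathbb Z$. But a subgroup is far more regular than an arbitrary closed countable set, and, as we shall see, the guess survives several tests that look hard at first. Let us fix the terms and run these tests.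

**Definition (Bohr topology).** Let $\mathbb T=\mathbb R/\mathbb Z$ and let $\|\cdot\|$ be the distance to $0$ in $\mathbb T$. A *character* of an Abelian group $G$ is a homomorphism $G\to\mathbb T$. $G^\#$ is $G$ with the weakest topology making every character continuous. Basic neighborhoods of $y\in G$ are the sets
$$\{\,y+x:\ \|\chi_i(x)\|<\varepsilon\ \text{ for } i=1,\dots,k\,\},\qquad \chi_1,\dots,\chi_k \text{ characters},\ \varepsilon>0 .$$

**Definition (retract).** A subspace $A$ of a space $X$ is a *retract* of $X$ if there is a continuous $r:X\to A$ with $r(a)=a$ for all $a\in A$.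

*Example.* Let $\mathbb V_2^\omega=\bigoplus_{n\in\omega}\mathbb Z/2$ with generators $h_n$. A character takes values in $\{0,\tfrac12\}$, and it is given by an arbitrary set $X\subset\omega$: it sends $y$ to $\tfrac12|\{n\in X:y(n)=1\}|$. Taking $X=\omega$ we see that $h_n\not\to0$ in the Bohr topology, although every single coordinate of $h_n$ tends to $0$. Characters that look at infinitely many coordinates at once will cause all the trouble below.

We shall use the following standard facts.

* **(F1)** A map $g:X\to B^\#$ is continuous if and only if $\chi\circ g$ is continuous for every character $\chi$ of $B$. Hence every homomorphism $A^\#\to B^\#$ is continuous, since $\chi\circ g$ is then a character of $A$.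
* **(F2)** $G^\#$ is a topological group; in particular addition and translations are continuous.
* **(F3)** A homomorphism $\lambda:A\to\mathbb Z/n$ is continuous from $A^\#$ to the *discrete* set $\mathbb Z/n$, because $\mathbb Z/n\cong\frac1n\mathbb Z/\mathbb Z$ is a discrete subgroup of $\mathbb T$.
* **(F4)** If $H\le G$, then $H^\#$ is a subspace of $G^\#$: since $\mathbb T$ is divisible, hence injective, each character of $H$ extends to $G$.
* **(F5)** $(A\oplus B)^\#=A^\#\times B^\#$, because a character of $A\oplus B$ is a sum of a character of $A$ and a character of $B$.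

So the question reads: if $H\le G$ is countable, must $H^\#$ be a retract of $G^\#$?

## Summands, finite index, and $\mathbb Z$ inside $\mathbb Q$

**Direct summands.** If $G=H\oplus D$, the projection to $H$ is a homomorphism, so it is a continuous retraction by (F1). This covers every divisible $H$, since a divisible subgroup is always a direct summand.

**Finite index.** The subgroup $2\mathbb Z$ is not a summand of $\mathbb Z$, but it has finite index. Let $H\le G$ have finite index, with coset representatives $g_0=0,g_1,\dots,g_k$. The finite group $G/H$ is a finite sum of cyclic groups, so $(G/H)^\#$ is discrete by (F3) and (F5), and the cosets of $H$ are clopen in $G^\#$. Put $r(h+g_i)=h$. On each coset this is a translation, so $r$ is a continuous retraction.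

**$\mathbb Z$ in $\mathbb Q$.** Here $H$ is neither a summand nor of finite index, and the only homomorphism $\mathbb Q\to\mathbb Z$ is $0$. Still, there is a retraction. Fix an irrational $\theta\in(0,1)$ and put
$$r_0:\mathbb Q\to\mathbb Z,\qquad r_0(x)=\lfloor x+\theta\rfloor .$$
Clearly $r_0(m)=m$ for $m\in\mathbb Z$, and $r_0(x+m)=r_0(x)+m$. For continuity $\mathbb Q^\#\to\mathbb Z^\#$ we test against the characters of $\mathbb Z$, which are $m\mapsto\mu m$ mod $1$ with $\mu\in\mathbb R$. Writing $\{\cdot\}$ for the fractional part, we have modulo $1$
$$\mu\, r_0(x)=\mu x+\mu\theta-\mu\{x+\theta\}. \tag{1}$$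
The map $x\mapsto\mu x$ mod $1$ is a character of $\mathbb Q$, so it is continuous. The map $x\mapsto x+\theta$ mod $1$ is continuous from $\mathbb Q^\#$ to $\mathbb T$, and it never takes the value $0$, because $x$ is rational and $\theta$ is not. Since $\mathbb T\setminus\{0\}$ is homeomorphic to $(0,1)$ via the fractional part, $x\mapsto\{x+\theta\}\in(0,1)$ is continuous. So the right-hand side of (1) is continuous.

**$\frac1n\mathbb Z/\mathbb Z$ in $\mathbb Q/\mathbb Z$.** The same trick works. Put
$$\kappa(x+\mathbb Z)=\tfrac1n\lfloor nx+\theta\rfloor+\mathbb Z .$$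
Replacing $x$ by $x+1$ changes $\frac1n\lfloor nx+\theta\rfloor$ by $1$, so $\kappa$ is well defined. Replacing $x$ by $x+\frac jn$ adds $\frac jn$, so $\kappa(z+f)=\kappa(z)+f$ for $f\in\frac1n\mathbb Z/\mathbb Z$, and $\kappa(0)=0$. The jumps of $x\mapsto\lfloor nx+\theta\rfloor$ are at points with $nx+\theta\in\mathbb Z$, and these are irrational. So $\kappa$ is locally constant on $\mathbb Q/\mathbb Z$ in the topology inherited from $\mathbb T$, hence continuous on $(\mathbb Q/\mathbb Z)^\#$, since the inclusion $\mathbb Q/\mathbb Z\to\mathbb T$ is a character.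

The guess has passed four tests, and rounding looks like a general tool.

## Coordinatewise rounding on $\bigoplus_\omega\mathbb Z/4$

The tool was used on one coordinate. Let us try infinitely many. Throughout this section and the next,
$$G=\bigoplus_{n\in\omega}\mathbb Z/4\ \text{ with canonical generators } e_n,\qquad H=2G,\qquad h_n=2e_n .$$
Each $y\in H$ is uniquely a finite sum $y=\sum_t y(t)h_t$ with $y(t)\in\mathbb Z/2$, so $H\cong\mathbb V_2^\omega$. For a single copy of $\mathbb Z/4$ a retraction onto $\{0,2\}$ is trivial: send $1$ and $3$ anywhere in $\{0,2\}$. The sensible first attempt is to do this in every coordinate: choose $\rho:\mathbb Z/4\to\mathbb Z/2$ with $\rho(0)=0$ and $\rho(2)=1$, and let $r(\sum x_ne_n)=\sum\rho(x_n)h_n$. This maps $G$ to $H$ and fixes $H$, and each single coordinate $x\mapsto r(x)(t)=\rho(x_t)$ is continuous. To see whether $r$ itself is continuous, we need to know which vectors are close to $0$ in $G^\#$.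

**Definition ($\mathcal P$-balanced).** For a finite partition $\mathcal P$ of $\omega$, the element $x=\sum x_ne_n$ of $G$ is *$\mathcal P$-balanced* if $\sum_{n\in P}x_n=0$ in $\mathbb Z/4$ for every $P\in\mathcal P$.

*Example.* If $a,b,c$ are distinct members of one piece of $\mathcal P$, then $2e_a+e_b+e_c$ is $\mathcal P$-balanced, since $2+1+1=0$ in $\mathbb Z/4$. The element $e_b+e_c$ is not. If $\mathcal P'$ refines $\mathcal P$, every $\mathcal P'$-balanced element is $\mathcal P$-balanced.

**Lemma C.** Let $\varphi:G^\#\to S$ be continuous, where $S$ is discrete, and let $y\in G$. There is a finite partition $\mathcal P$ of $\omega$ such that $\varphi(y+x)=\varphi(y)$ for all $\mathcal P$-balanced $x$.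

*Proof.* Continuity at $y$ gives finitely many characters $\chi_1,\dots,\chi_k$ of $G$ such that $\varphi(y+x)=\varphi(y)$ whenever all $\chi_i(x)$ are close enough to $0$, in particular whenever all $\chi_i(x)=0$. Since $4G=0$, the $\chi_i$ take values in the four-element group $\frac14\mathbb Z/\mathbb Z$. So $n\mapsto(\chi_1(e_n),\dots,\chi_k(e_n))$ takes finitely many values; let $\mathcal P$ be the partition of $\omega$ by this value. Write $\chi_i(e_P)$ for the common value of $\chi_i(e_n)$, $n\in P$. If $x$ is $\mathcal P$-balanced, then
$$\chi_i(x)=\sum_{P\in\mathcal P}\Big(\sum_{n\in P}x_n\Big)\chi_i(e_P)=0 .\qquad\square$$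

Now test the coordinatewise $r$ with the homomorphism $\lambda:H\to\mathbb Z/2$, $\lambda(y)=\sum_ty(t)$. If $r$ were continuous, $\lambda\circ r$ would be continuous into a discrete set by (F3). Take $\mathcal P$ from Lemma C at $y=0$, and three distinct indices $a,b,c$ in an infinite piece. Then $x=2e_a+e_b+e_c$ is balanced, but
$$\lambda(r(x))=\rho(2)+\rho(1)+\rho(1)=1+2\rho(1)=1\ne0=\lambda(r(0)).$$
So **no** coordinatewise choice works, whatever $\rho(1)$ and $\rho(3)$ are. This is where the rounding tool stops: it controls each coordinate but not a sum over infinitely many coordinates.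

It suggests that the guess is wrong, and that the relation $2+1+1=0$ is the reason.

## The pattern $2,2,1,1,1,1$ and a Ramsey argument

**Theorem 1.** Let $G=\bigoplus_{n\in\omega}\mathbb Z/4$ with canonical generators $e_n$, and let $H=2G$. Then $H^\#$ is not a retract of $G^\#$.

Since $H$ is countable, the answer to van Douwen's question is no. Even $G$ is countable here.

An arbitrary retraction $r$ differs from a coordinatewise one in that $r(x)(t)$ may depend on all of $x$, and may be nonzero at places $t$ where $x_t=0$. Ramsey's theorem reduces this dependence. Fix a list of coefficients $c_1,\dots,c_k$ and consider $x_s=\sum c_ie_{n_i}$ for $s=\{n_1<\dots<n_k\}$. On a suitable infinite set of indices, $r(x_s)(t)$ depends only on the *position* of $t$ relative to $s$.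

Which coefficients should we take? The obvious list is $2,1,1$, and it fails in two ways. First, the only values of $r$ that we know are those on $H$, so to learn the value of $r(x_s)$ at $n_1$ we must bring $x_s$ close to an element of $H$ such as $h_{n_1}$. But $e_{n_2}+e_{n_3}$ is never small: the character with $e_n\mapsto\frac14$ for all $n$ sends it to $\frac12$. Second, the two coefficients $1$ stand at different positions, so they may contribute different values, which need not cancel modulo $2$.

Both defects are cured by a longer list. Four $1$'s in one piece are balanced, so a tail $1,1,1,1$ can be made small. To keep the whole vector balanceable we put two $2$'s in front. The list $2,2,1,1,1,1$ then splits into two copies of $2,1,1$ in many ways, and comparing different splittings forces the contributions of the $1$'s to agree.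

**Proof of Theorem 1.** Suppose $r:G^\#\to H^\#$ is a continuous retraction. For every homomorphism $\lambda:H\to\mathbb Z/2$ the map $\lambda\circ r$ is continuous into a discrete set, by (F3), so Lemma C gives:

**(C)** *For every $y\in G$ and every homomorphism $\lambda:H\to\mathbb Z/2$ there is a finite partition $\mathcal P$ of $\omega$ with $\lambda(r(y+x))=\lambda(r(y))$ for all $\mathcal P$-balanced $x$.*

For $s=\{n_1<\dots<n_6\}\subset\omega$ put
$$x_s=2e_{n_1}+2e_{n_2}+e_{n_3}+e_{n_4}+e_{n_5}+e_{n_6}.$$

**Step 1: make $r(x_s)(t)$ depend only on the position of $t$.** Recall Ramsey's theorem: if the $k$-element subsets of an infinite subset of $\omega$ are colored with finitely many colors, then there is an infinite subset all of whose $k$-element subsets have the same color. Color $s\in[\omega]^6$ by the tuple $(r(x_s)(n_i))_{1\le i\le6}$, and color $u=\{t_0<\dots<t_6\}\in[\omega]^7$ by the tuple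
$$\big(r(x_{u\setminus\{t_i\}})(t_i)\big)_{0\le i\le6}.$$
Note that exactly $i$ elements of $u\setminus\{t_i\}$ lie below $t_i$. There are finitely many colors in each case. Applying Ramsey's theorem twice, we get an infinite $A=\{a_0<a_1<\cdots\}$ homogeneous for both colorings. So there are constants $\alpha_1,\dots,\alpha_6,\gamma_0,\dots,\gamma_6\in\mathbb Z/2$ such that for all $s=\{n_1<\dots<n_6\}\in[A]^6$ and $t\in A$
$$r(x_s)(t)=\begin{cases}\alpha_i&\text{if }t=n_i,\\ \gamma_i&\text{if }t\notin s\text{ and }|\{n\in s:n<t\}|=i.\end{cases}\tag{2}$$

**Step 2: compute $\gamma_6,\gamma_0,\alpha_1,\gamma_1$, using that $r$ fixes $H$.** First, $\gamma_6=0$: for any $s\in[A]^6$ the element $r(x_s)$ has finite support, and there are infinitely many $t\in A$ above $s$.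

Next let
$$t_0=a_0,\quad m=a_1,\quad t_1=a_2,\quad l=a_3,\qquad y=h_m+h_l\in H,$$
so $r(y)=y$. Apply (C) at $y$ to the three coordinate homomorphisms $z\mapsto z(t)$, $t\in\{t_0,m,t_1\}$, and let $\mathcal P$ be a common refinement of the three partitions. Since $\mathcal P$ is finite, some $P\in\mathcal P$ has $P\cap A$ infinite. Choose $n_3<n_4<n_5<n_6$ in $P\cap A$ above $l$. The element $x=e_{n_3}+e_{n_4}+e_{n_5}+e_{n_6}$ is $\mathcal P$-balanced, because its coefficients lie in one piece and sum to $4=0$. With $s=\{m,l,n_3,\dots,n_6\}$ we have $x_s=2e_m+2e_l+x=y+x$. So $r(x_s)(t)=r(y)(t)=y(t)$ for $t=t_0,m,t_1$. Now $t_0$ lies below $s$, $m$ is the first element of $s$, and $t_1$ lies between the first two elements of $s$. By (2),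
$$\gamma_0=y(t_0)=0,\qquad\alpha_1=y(m)=1,\qquad\gamma_1=y(t_1)=0.\tag{3}$$

**Step 3: find test homomorphisms that see only the points of $s$.** If we summed the coordinates of $r(x_s)$ over some $X\subset A$, the points of $X$ in the gap between $n_i$ and $n_{i+1}$ would contribute $\gamma_i$ times their number, which we do not control. We therefore let each gap be filled by pairs that cancel.

Let $A'=\{a_{2k}:k\in\omega\}$, and let $X\subset A'$ be such that $X$ and $A'\setminus X$ are both infinite. Let $1_X$ be the indicator function of $X$. Define the homomorphism $\lambda:H\to\mathbb Z/2$ by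
$$\lambda(h_{a_{2k}})=\lambda(h_{a_{2k+1}})=1_X(a_{2k}),\qquad\lambda(h_t)=0\ \text{ for } t\notin A .$$
We claim that for $s\in[A']^6$
$$\lambda(r(x_s))=\sum_{i=1}^6\delta_i1_X(n_i),\qquad\delta_i:=\alpha_i+\gamma_i.\tag{4}$$
Only coordinates in $A$ matter. Write $n_i=a_{2k_i}$. For $1\le i\le5$ the elements of $A$ in $[n_i,n_{i+1})$ are:

* $a_{2k_i}=n_i$, which contributes $\alpha_i1_X(n_i)$;
* $a_{2k_i+1}$, which is less than $n_{i+1}$ as $n_{i+1}\in A'$, and contributes $\gamma_i1_X(n_i)$;
* the full pairs $a_{2k},a_{2k+1}$ with $k_i<k<k_{i+1}$, each of which contributes $2\gamma_i1_X(a_{2k})=0$.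

Elements of $A$ below $n_1$ contribute $0$, as $\gamma_0=0$. Elements from $n_6$ on contribute $\alpha_61_X(n_6)$ in total, as $\gamma_6=0$; and $\alpha_6=\delta_6$. This proves (4).

**Step 4: continuity at $0$ contradicts $\delta_1=1$.** Fix one $X$ as in Step 3 and its $\lambda$. Apply (C) at $y=0$ to $\lambda$, noting $r(0)=0$, and get a finite partition $\mathcal P$. Choose infinite $B\subset X$ and $B'\subset A'\setminus X$, each contained in one piece of $\mathcal P$ (possibly the same piece). Let $3\le i<j\le6$. Since $B$ and $B'$ are infinite, we can choose $n_1<\dots<n_6$ one after another so that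
$$n_1,n_i,n_j\in B,\qquad\text{the other three elements in }B'.$$
The coefficients of $x_s$ over $B$ sum to $2+1+1=0$ in $\mathbb Z/4$. The remaining three are the coefficient $2$ at $n_2$ and two coefficients $1$, so those over $B'$ also sum to $0$. Hence $x_s$ is $\mathcal P$-balanced, and $\lambda(r(x_s))=\lambda(r(0))=0$. In (4) exactly the terms $1,i,j$ survive, so
$$\delta_1+\delta_i+\delta_j=0\qquad(3\le i<j\le6).\tag{5}$$
The pairs $(3,4)$ and $(3,5)$ give $\delta_4=\delta_5$. The pair $(4,5)$ then gives $\delta_1=\delta_4+\delta_5=2\delta_4=0$ in $\mathbb Z/2$. But $\delta_1=\alpha_1+\gamma_1=1$ by (3). This contradiction proves the theorem. $\blacksquare$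

The last line of Step 4 is the computation $\rho(2)+2\rho(1)=1$ of the previous section, with $\delta_1$ in the role of $\rho(2)$ and the common value of $\delta_4,\delta_5$ in the role of $\rho(1)$.

## The group $(H\cap nG)/nH$ as an obstruction

What made $H=2G$ bad is that infinitely many independent elements of $H$ are divisible by $2$ in $G$ but not in $H$. The general statement measures this for each $n$.

*Examples.* For $H=2G$ in $G=\bigoplus_\omega\mathbb Z/4$ and $n=2$: $H\cap2G=H$ and $2H=0$, so the quotient is the infinite group $H$. For $\mathbb Z\le\mathbb Q$: $\mathbb Z\cap n\mathbb Q=\mathbb Z$, so the quotient is the finite group $\mathbb Z/n$. For a direct summand $H$ of $G$: $H\cap nG=nH$, so the quotient is $0$.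

**Theorem 2.** Let $H\le G$ be Abelian groups and $n\ge1$. If $(H\cap nG)/nH$ is infinite, there is no continuous $f:G^\#\to(H/nH)^\#$ with $f(h)=h+nH$ for all $h\in H$. In particular, $H^\#$ is not a retract of $G^\#$.

The last claim follows from the first: a retraction $G^\#\to H^\#$, composed with the continuous quotient homomorphism $H^\#\to(H/nH)^\#$, would be such an $f$.

Three things change compared with Theorem 1. There are no generators $e_j$ given in advance, so we must find good elements $g_j\in G$ with $ng_j\in H$. The values of characters at the $g_j$ need not form a finite set, so "balanced" elements are only approximately killed, and we must bound the number of terms. Finally, $4g_j$ need not be $0$, so sums of coefficients must vanish in $\mathbb Z$, which calls for negative coefficients.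

**Proof.** Suppose such an $f$ exists. For $n=1$ the quotient is $H/H=0$, so $n\ge2$. Let $E=\bigoplus_{j\in\omega}\mathbb Z/n$ with canonical generators $v_j$; the coordinates of $z\in E$ are written $z(t)\in\mathbb Z/n$.

**Choice of $g_j$ and of a homomorphism to $E$.** The aim is to replace $H/nH$ by the concrete group $E$. Put $B=H/nH$ and $K=(H\cap nG)/nH\le B$. By the Prüfer–Baer theorem the bounded group $B$ is a direct sum of cyclic groups, $B=\bigoplus_{i\in I}C_i$; each $C_i$ is finite since $nB=0$.

We choose inductively nonzero $k_j\in K$ with pairwise disjoint finite supports $F_j\subset I$. Given $F_0,\dots,F_{j-1}$, the group $\bigoplus_{i\in F_0\cup\dots\cup F_{j-1}}C_i$ is finite. So the kernel of the projection of the infinite group $K$ to it has finite index in $K$ and is therefore nonzero. Any nonzero element of this kernel serves as $k_j$.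

The element $k_j$ is a nonzero element of the finite group $\bigoplus_{i\in F_j}C_i$, and characters of a finite Abelian group separate its points. Since $n$ kills this group, the values of a character lie in $\frac1n\mathbb Z/\mathbb Z\cong\mathbb Z/n$. So there is a homomorphism
$$\psi_j:B\to\bigoplus_{i\in F_j}C_i\to\mathbb Z/n\qquad\text{with }\psi_j(k_j)\ne0,$$
where the first map is the projection. Each $b\in B$ has finite support, which meets only finitely many of the disjoint sets $F_j$. So $\psi(b)=\sum_j\psi_j(b)v_j$ is a finite sum, and it defines a homomorphism $\psi:B\to E$. Since $k_j$ is supported in $F_j$, we have $\psi(k_j)=\psi_j(k_j)v_j$. The values $\psi_j(k_j)$ lie in a finite set, so one of them occurs infinitely often. Keep only those $j$, project $E$ to these coordinates, and reindex; we may assume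
$$\psi(k_j)=c\,v_j\quad\text{for all }j,\qquad c\in\mathbb Z/n\setminus\{0\}\text{ fixed}.$$
Choose $h_j\in H\cap nG$ representing $k_j$, and $g_j\in G$ with $ng_j=h_j$. Let $f'=\psi\circ f:G^\#\to E^\#$. It is continuous, $f'(0)=0$, and
$$f'(h_m-h_l)=\psi(k_m-k_l)=cv_m-cv_l.\tag{6}$$

**Lemma C′: which elements are negligible.** *For every $y\in G$ and every homomorphism $\lambda:E\to\mathbb Z/n$ there is a finite partition $\mathcal P$ of $\omega$ such that $\lambda f'(y+x)=\lambda f'(y)$ whenever $x=\sum_jz_jg_j$ with $z_j\in\mathbb Z$, $\sum_j|z_j|\le4n+2$, and $\sum_{j\in P}z_j=0$ for all $P\in\mathcal P$.*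

By (F3), $\lambda f'$ is continuous into a discrete set. So there are characters $\chi_1,\dots,\chi_k$ of $G$ and $\varepsilon>0$ with $\lambda f'(y+x)=\lambda f'(y)$ if all $\|\chi_i(x)\|<\varepsilon$. Cover the compact space $\mathbb T^k$ by finitely many small boxes, and use them to partition $\omega$ into finitely many nonempty pieces such that
$$\|\chi_i(g_j)-\chi_i(g_{j'})\|<\frac{\varepsilon}{4n+2}\qquad\text{for }j,j'\text{ in one piece, all }i.$$
Fix $j_P\in P$ for each piece $P$. If $x$ is as in the statement, then $\sum_{j\in P}z_j\chi_i(g_{j_P})=0$ for every $P$, so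
$$\chi_i(x)=\sum_P\sum_{j\in P}z_j\big(\chi_i(g_j)-\chi_i(g_{j_P})\big).$$
This is $0$ if all $z_j=0$; otherwise its norm is less than $\sum_j|z_j|\cdot\frac\varepsilon{4n+2}\le\varepsilon$. This proves the lemma. As before, a refinement of $\mathcal P$ also works.

**The pattern.** Let $N=2n+4$ and
$$(c_1,\dots,c_N)=(n,-n,\underbrace{1,\dots,1}_{n+1},\underbrace{-1,\dots,-1}_{n+1}),\qquad\sum_i|c_i|=4n+2 .$$
For $s=\{n_1<\dots<n_N\}\subset\omega$ put $x_s=\sum_ic_ig_{n_i}$. The positions $3,\dots,n+3$ carry $1$, and the positions $n+4,\dots,2n+4$ carry $-1$. The tail $c_3,\dots,c_N$ sums to $0$, which will give us continuity at an element of $H$. There are $n+1$ coefficients $-1$, of which we use $n$ at a time against $c_1=n$; having one to spare allows comparison.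

**Step 1: homogeneity.** Color $s\in[\omega]^N$ by $(f'(x_s)(n_i))_{1\le i\le N}$, and $u=\{t_0<\dots<t_N\}\in[\omega]^{N+1}$ by $(f'(x_{u\setminus\{t_i\}})(t_i))_{0\le i\le N}$. These are finitely many colors, and exactly $i$ elements of $u\setminus\{t_i\}$ lie below $t_i$. Ramsey's theorem, applied twice, gives an infinite $A=\{a_0<a_1<\cdots\}$ and $\alpha_1,\dots,\alpha_N,\gamma_0,\dots,\gamma_N\in\mathbb Z/n$ such that for $s\in[A]^N$ and $t\in A$: $f'(x_s)(t)=\alpha_i$ if $t=n_i$, and $f'(x_s)(t)=\gamma_i$ if $t\notin s$ and exactly $i$ elements of $s$ are below $t$.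

**Step 2: the known values.** $\gamma_N=0$, since $f'(x_s)$ has finite support and $A$ is infinite. Let $t_0=a_0$, $m=a_1$, $t_1=a_2$, $l=a_3$ and
$$y=h_m-h_l=ng_m-ng_l .$$
Apply Lemma C′ at $y$ to the coordinate homomorphisms at $t_0,m,t_1$ and take a common refinement. One of its pieces meets $A$ in an infinite set; choose $n_3<\dots<n_N$ above $l$ in that intersection. The element $x=\sum_{i\ge3}c_ig_{n_i}$ satisfies the hypotheses of Lemma C′: its coefficients lie in one piece, sum to $0$, and their absolute values sum to $2n+2\le4n+2$. For $s=\{m,l,n_3,\dots,n_N\}$ we have $x_s=y+x$. So $f'(x_s)$ agrees at $t_0,m,t_1$ with $f'(y)=cv_m-cv_l$, by (6). Hence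
$$\gamma_0=0,\qquad\alpha_1=c,\qquad\gamma_1=0.\tag{7}$$

**Step 3: test homomorphisms that see only $s$.** Let $A'=\{a_{2k}:k\in\omega\}$, and let $X\subset A'$ have both $X$ and $A'\setminus X$ infinite. Define $\lambda:E\to\mathbb Z/n$ by
$$\lambda(v_{a_{2k}})=1_X(a_{2k}),\qquad\lambda(v_{a_{2k+1}})=-1_X(a_{2k}),\qquad\lambda(v_t)=0\text{ for }t\notin A .$$
The minus sign makes pairs cancel modulo $n$. For $s\in[A']^N$, write $n_i=a_{2k_i}$. For $i<N$, the elements of $A$ in $[n_i,n_{i+1})$ contribute $\alpha_i1_X(n_i)$ from $a_{2k_i}$, then $-\gamma_i1_X(n_i)$ from $a_{2k_i+1}$, and $(\gamma_i-\gamma_i)1_X(a_{2k})=0$ from each full pair $a_{2k},a_{2k+1}$ with $k_i<k<k_{i+1}$. Elements below $n_1$ contribute $0$ as $\gamma_0=0$, and elements from $n_N$ on contribute $\alpha_N1_X(n_N)$ as $\gamma_N=0$. So, using (7) for $\delta_1$,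
$$\lambda(f'(x_s))=\sum_{i=1}^N\delta_i1_X(n_i),\qquad\delta_i=\alpha_i-\gamma_i,\qquad\delta_1=c.\tag{8}$$

**Step 4: continuity at $0$ gives the contradiction.** Apply Lemma C′ at $0$ to $\lambda$, and choose infinite $B\subset X$ and $B'\subset A'\setminus X$, each inside one piece. Let $J\subset\{n+4,\dots,2n+4\}$ with $|J|=n$. Choose $s\in[A']^N$ with $n_i\in B$ for $i\in\{1\}\cup J$ and $n_i\in B'$ otherwise; this is possible since $B$ and $B'$ are infinite. The coefficients over $B$ sum to $n-n=0$. Over $B'$ we have $-n$, all $n+1$ coefficients $1$, and one coefficient $-1$, with sum $-n+(n+1)-1=0$. The total of the absolute values is $4n+2$. So Lemma C′ applies to $x_s$, and $\lambda f'(x_s)=\lambda f'(0)=0$. By (8),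
$$\delta_1+\sum_{j\in J}\delta_j=0\qquad\text{for every }n\text{-subset }J\text{ of the }(n+1)\text{-set }\{n+4,\dots,2n+4\}.$$
Two such $J$ that differ by exchanging one element show that the two exchanged $\delta_j$ are equal. So all these $\delta_j$ equal one $\delta$, and $c=\delta_1=-n\delta=0$ in $\mathbb Z/n$. This contradicts $c\ne0$. $\blacksquare$

## Rounding along finitely generated subgroups

Now the positive side: how far do the rounding maps $r_0$ and $\kappa$ reach? They handle finitely many coordinates. Beyond that we need a splitting, and to glue the two we need to know that quotient homomorphisms are open.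

**Lemma A.** A surjective homomorphism $q:A^\#\to B^\#$ is open.

*Proof.* Since $q(a+U)=q(a)+q(U)$, it is enough to show that $q(U)$ is a neighborhood of $0$ for each basic neighborhood $U$ of $0$. Write $U=\varphi^{-1}(W)$, where $\varphi:A\to\mathbb T^k$ is a homomorphism and $W$ is a neighborhood of $0$ in $\mathbb T^k$. Let $L=\overline{\varphi(\ker q)}$, a closed subgroup of $\mathbb T^k$. Then $\bar\varphi:B\to\mathbb T^k/L$, $\bar\varphi(q(a))=\varphi(a)+L$, is a well-defined homomorphism. It is continuous on $B^\#$: the compact group $\mathbb T^k/L$ has the topology induced by its continuous characters, and composing such a character with $\bar\varphi$ gives a character of $B$.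

Take an open symmetric $W'\ni0$ with $W'+W'\subset W$. The set $(W'+L)/L$ is open in $\mathbb T^k/L$, so the $b\in B$ with $\bar\varphi(b)\in(W'+L)/L$ form a neighborhood of $0$ in $B^\#$. We show that it lies in $q(U)$. Let $b=q(a)$ be such an element. Then $\varphi(a)\in W'+L$. Each point of the closure $L$ lies in $W'+\varphi(\ker q)$, as $W'$ is a symmetric neighborhood of $0$. So $\varphi(a)\in W'+W'+\varphi(\ker q)$, that is, $\varphi(a-k)\in W$ for some $k\in\ker q$. Hence $a-k\in U$ and $b=q(a-k)\in q(U)$. $\square$

**Lemma B.** If $F\le D$ and $F$ is finitely generated, there is a continuous $\rho:D^\#\to F^\#$ with $\rho(d+f)=\rho(d)+f$ for $d\in D$, $f\in F$, and $\rho(0)=0$.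

*Proof.* Write $F=\bigoplus_{i\le k}F_i$ with each $F_i$ equal to $\mathbb Z$ or to $\frac1n\mathbb Z/\mathbb Z$ (with $n$ depending on $i$). View $F_i$ inside $\mathbb Q$ or $\mathbb Q/\mathbb Z$ respectively. These two groups are divisible, hence injective, so the projection $F\to F_i$ extends to a homomorphism $\varphi_i$ from $D$ to $\mathbb Q$, respectively $\mathbb Q/\mathbb Z$. By (F1), $\varphi_i$ is continuous from $D^\#$ to $\mathbb Q^\#$, respectively $(\mathbb Q/\mathbb Z)^\#$.

Put $\rho_i=r_0\circ\varphi_i$ if $F_i=\mathbb Z$, and $\rho_i=\kappa\circ\varphi_i$ if $F_i=\frac1n\mathbb Z/\mathbb Z$, with the maps $r_0:\mathbb Q^\#\to\mathbb Z^\#$ and $\kappa:(\mathbb Q/\mathbb Z)^\#\to\frac1n\mathbb Z/\mathbb Z$ proved continuous above. So $\rho_i$ is continuous and $\rho_i(0)=0$. For $f\in F$ with components $f_i$ we have $\varphi_i(d+f)=\varphi_i(d)+f_i$, and $r_0$ and $\kappa$ commute with translation by elements of $F_i$. Hence $\rho_i(d+f)=\rho_i(d)+f_i$. Put $\rho=(\rho_i)_i$; it is continuous into $F^\#=\prod F_i^\#$ by (F5). $\square$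

Since $\rho(f)=\rho(0)+f=f$, Lemma B already says that a finitely generated $F$ is a retract of every $D\ge F$.

**Theorem 3.** If $F\le H\le G$, $F$ is finitely generated and $H/F$ is a direct summand of $G/F$, then $H^\#$ is a retract of $G^\#$.

**Proof.** **Defining $r$.** Let $D\le G$ be the preimage of a complement of $H/F$ in $G/F$. Then $H+D=G$ and $H\cap D=F$. Take $\rho$ from Lemma B for $F\le D$, and put
$$r(h+d)=h+\rho(d)\qquad(h\in H,\ d\in D).$$
If $h+d=h'+d'$, then $f=h'-h=d-d'$ lies in $H\cap D=F$, so the only other representations are $(h+f)+(d-f)$ with $f\in F$. They give $h+f+\rho(d-f)=h+f+\rho(d)-f=h+\rho(d)$. So $r$ is well defined. Clearly $r(G)\subset H$, and $r(h)=h+\rho(0)=h$ for $h\in H$.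

**Continuity of $r$.** The map $R:(H\oplus D)^\#\to H^\#$, $R(h,d)=h+\rho(d)$, is continuous by (F5), the continuity of $\rho$ and of the inclusion $F^\#\to H^\#$, and (F2). Let $\sigma:H\oplus D\to G$, $\sigma(h,d)=h+d$. It is a surjective homomorphism, so it is open by Lemma A, and $R=r\circ\sigma$. For $U\subset H^\#$ open we get $r^{-1}(U)=\sigma(\sigma^{-1}(r^{-1}(U)))=\sigma(R^{-1}(U))$, which is open. $\blacksquare$

## Bounded subgroups: the two conditions meet

**Definition (pure subgroup).** A subgroup $P\le Q$ is *pure* if $P\cap nQ=nP$ for all $n\ge1$. *Example:* direct summands are pure; in $\bigoplus_\omega\mathbb Z/4$ the subgroup $2G$ is not pure, since $2G\cap2G=2G\ne0=2(2G)$.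

We use the textbook theorem that a bounded pure subgroup is a direct summand (Kulikov; Fuchs, *Infinite Abelian Groups* I, Thm 27.5).

**Theorem 4.** Let $H\le G$ with $NH=0$ for some $N\ge1$. The following are equivalent:

1. $H^\#$ is a retract of $G^\#$;
2. $(H\cap nG)/nH$ is finite for every $n\ge1$;
3. $(H\cap nG)/nH$ is finite for every $n\mid N$;
4. there is a finite $F\le H$ such that $H/F$ is a direct summand of $G/F$.

*Example.* In $G=\bigoplus_{n\in\omega}\mathbb Z/4$ let $H$ be generated by $2e_0$ and all $e_n$, $n\ge1$. It is not a summand, as it is not pure: $2e_0\in(H\cap2G)\setminus2H$. Here (4) holds with $F=\{0,2e_0\}$: the group $G/F$ is the direct sum of $H/F$ and the cyclic group generated by $e_0+F$.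

**Proof.** (1)⇒(2) is Theorem 2. (2)⇒(3) is trivial. (4)⇒(1) is Theorem 3. It remains to prove (3)⇒(4). The idea is to put the finitely many representatives of all the finite quotients into one finite $F$, so that dividing by $F$ makes $H$ pure.

**Choice of $F$.** For each $n\mid N$ choose representatives in $H\cap nG$ of the finitely many elements of $(H\cap nG)/nH$, and let $F_n\le H$ be the subgroup they generate. Then $H\cap nG\le nH+F_n$. Being finitely generated and killed by $N$, $F_n$ is finite. Let $F=\sum_{n\mid N}F_n$, a finite subgroup of $H$.

**From divisors of $N$ to all $n$.** Let $n\ge1$ and $d=\gcd(n,N)$. Then $nH=dH$: clearly $nH\le dH$, and writing $d=un+vN$ with integers $u,v$ we get $dh=n(uh)+vNh=n(uh)$ for $h\in H$. Therefore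
$$H\cap nG\le H\cap dG\le dH+F=nH+F .\tag{9}$$

**Purity of $H/F$.** Since $F\le H$, the modular law gives $H\cap(nG+F)=(H\cap nG)+F$. By (9) this is contained in $nH+F$, and it contains $nH+F$ because $nH\le H\cap nG$. So $H\cap(nG+F)=nH+F$, that is, $(H/F)\cap n(G/F)=n(H/F)$ for all $n\ge1$. Thus $H/F$ is a bounded pure subgroup of $G/F$, hence a direct summand. $\blacksquare$

## Groups that are retracts of every larger group

**Definition (absolute retract).** Call $H$ an *absolute retract* if $H^\#$ is a retract of $G^\#$ for every Abelian $G\ge H$. *Example:* $\mathbb Z$ is one, by the remark after Lemma B; $\mathbb V_2^\omega$ is not one, by Theorem 1.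

For part (iii) below recall that a *basic subgroup* of a $p$-group $H_p$ is a pure subgroup $B_p$ that is a direct sum of cyclic groups and has $H_p/B_p$ divisible; every $p$-group has one. *Example:* in $\mathbb Z/p\oplus\mathbb Z(p^\infty)$, where $\mathbb Z(p^\infty)$ is the $p$-primary component of $\mathbb Q/\mathbb Z$, the summand $\mathbb Z/p$ is basic.

**Corollary 5.**

(i) If $H$ is an absolute retract, then $H/nH$ is finite for all $n\ge1$.

(ii) If $H=F\oplus D$ with $F$ finitely generated and $D$ divisible, then $H$ is an absolute retract.

(iii) A free Abelian group is an absolute retract if and only if it has finite rank. A torsion group with only finitely many nonzero primary components is an absolute retract if and only if it is (finite)$\,\oplus\,$(divisible). In particular, a bounded group is an absolute retract if and only if it is finite.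

**Proof.** (i) Let $G$ be the divisible hull of $H$. Then $nG=G$, so $H\cap nG=H$, and Theorem 2 says that $H/nH$ must be finite.

(ii) Let $G\ge H$. The group $H/F\cong D$ is divisible, hence a direct summand of $G/F$. Apply Theorem 3.

(iii) The "if" parts follow from (ii), with $D=0$ in the free case. For "only if", (i) gives that $H/pH$ is finite for all primes $p$. If $H$ is free, $H/2H$ is a direct sum of as many copies of $\mathbb Z/2$ as the rank of $H$, so the rank is finite.

Now let $H=\bigoplus_{p\in S}H_p$ be torsion with $S$ finite, and let $p\in S$. Multiplication by $p$ is onto $H_q$ for each prime $q\ne p$, so $H_p/pH_p\cong H/pH$ is finite. Let $B_p$ be a basic subgroup of $H_p$. By purity $B_p\cap pH_p=pB_p$, so the natural map $B_p/pB_p\to H_p/pH_p$ is injective. Since $H_p/B_p$ is divisible, $H_p=B_p+pH_p$, so this map is surjective. Hence $B_p/pB_p$ is finite. As $B_p$ is a direct sum of cyclic $p$-groups, each nonzero summand contributes a factor $\mathbb Z/p$ to $B_p/pB_p$; so there are finitely many of them, and $B_p$ is finite. Being bounded and pure, $B_p$ is a direct summand: $H_p=B_p\oplus D_p$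 with $D_p\cong H_p/B_p$ divisible. Summing over the finitely many $p\in S$ gives $H=$ (finite)$\,\oplus\,$(divisible).

Finally, a bounded group has finitely many nonzero primary components, and it has no nonzero divisible subgroup, since $ND=D$ for divisible $D$ while $ND=0$ when $N$ kills the group. So for a bounded group "(finite)$\,\oplus\,$(divisible)" means "finite". $\blacksquare$

For unbounded $H$ Theorems 2 and 3 do not always decide. Take $H=\bigoplus_p\mathbb Z/p$, with $p$ running over all primes, inside $G=\mathbb Q/\mathbb Z$. For every $n\ge1$ we have $(H\cap nG)/nH=H/nH\cong\bigoplus_{p\mid n}\mathbb Z/p$, which is finite, so Theorem 2 gives no obstruction. On the other hand, a finitely generated $F\le H$ is finite, so it lies in finitely many of the components, and $H/F$ has a component $\mathbb Z/p$ that is not divisible. Since $G/F$ is divisible, all its direct summands are divisible; so $H/F$ is not one of them, and Theorem 3 does not apply. Whether this $H^\#$ is a retract of $(\mathbb Q/\mathbb Z)^\#$ is left undecided here.
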